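# A Separable Metric Space with Unique Midpoints That Does Not Embed in the Line

## 1. Counting midpoints in a pentagon, a square, and an interval

Take the five vertices of a regular pentagon in the plane, numbered $0,1,2,3,4$ around the circle, with the Euclidean distance. The distance between $i$ and $j$ depends only on $\pm(i-j)$ modulo $5$: it is the side length if $i-j\equiv\pm1$ and the (larger) diagonal length if $i-j\equiv\pm2$. Pick two different vertices $i,j$ and ask which vertices $k$ are at equal distance from both. Equality means $k-i\equiv\pm(k-j)$. The plus sign would give $i=j$, so we need $2k\equiv i+j \pmod 5$, that is, $k\equiv 3(i+j)$. There is exactly one such $k$. For instance, the pair $\{0,1\}$ has the midpoint $3$, the pair $\{0,2\}$ has the midpoint $1$, and the pair $\{1,4\}$ has the midpoint $0$.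

Do the same with a square. Opposite corners have two midpoints (the other two corners), and adjacent corners have none. A full circle fails too, since any two points have two midpoints on it. The plane fails badly: the points equidistant from $x$ and $y$ fill a line. On the other hand, in $\mathbb R$, in $\mathbb Q$ and in $[0,1]$, the only point equidistant from $x\neq y$ is $(x+y)/2$.

**Definition (UMP).** A metric space $(X,\rho)$ has the *unique midpoint property*, UMP for short, if for every pair of distinct points $x,y\in X$ there is exactly one $p\in X$ with $\rho(x,p)=\rho(y,p)$.

For $u\ne v$ we write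
$$M(u,v)=\{p:\rho(u,p)=\rho(v,p)\}$$
and call this set the bisector of $u$ and $v$. Note that $u,v\notin M(u,v)$. UMP says that $|M(u,v)|=1$ for all $u\neq v$. In the pentagon, $M(0,1)=\{3\}$.

The pentagon is not isometric to a subset of the line, but as a topological space it is five isolated points, and those embed in $\mathbb R$. There is a reason to expect something linear. If $X$ has UMP and $M(u,v)=\{m\}$, then $X\setminus\{m\}$ is the union of the disjoint open sets $\{p:\rho(u,p)<\rho(v,p)\}\ni u$ and $\{p:\rho(u,p)>\rho(v,p)\}\ni v$. So any two points are torn apart by removing a single point, as on a line.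

Some cases are settled by hand. If $X$ is countable, it embeds in $\mathbb R$ whether or not it has UMP: for each $x$ all but countably many radii $r$ are not values of $\rho(x,\cdot)$, and for those $r$ the ball $\{p:\rho(x,p)<r\}$ is also closed, so $X$ has a base of sets that are both closed and open. By a textbook fact recalled in Section 2, it then embeds in the Cantor set. At the other extreme, some smallness is needed. If $\sigma$ is a metric with UMP on an uncountable set (for example the usual metric on $\mathbb R$), put $\rho(x,y)=1+\sigma(x,y)$ for $x\neq y$ and $\rho(x,x)=0$. For $x\ne y$ the points $x,y$ are not midpoints of each other, and for other $p$ we have $\rho(x,p)=\rho(y,p)$ exactly when $\sigma(x,p)=\sigma(y,p)$. So $\rho$ has UMP. It is discrete and uncountable, hence does not embed in $\mathbb R$.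

A result of Nadler says that a locally compact separable metric space with UMP is homeomorphic to a subspace of $\mathbb R$. The survey "Unique Midpoint Property In Metrizable Spaces: A Survey" is the source of the problem we treat today: must every *separable* metric space with UMP, not necessarily locally compact, be homeomorphic to a subspace of $\mathbb R$? The answer is no.

## 2. Clopen sets, dimension, and the two theorems

We write $\mathfrak c=2^{\aleph_0}$, regarded also as the least ordinal of that cardinality, and $\omega=\{0,1,2,\dots\}$. In a metric space, $B(x,r)$ is the open ball. The boundary of an open set $U$ is $\partial U=\overline U\setminus U=\overline U\cap\overline{X\setminus U}$. A set is *clopen* if it is closed and open.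

**Definition (dimension).** A space $X$ is *zero-dimensional at* $x$ if every neighborhood of $x$ contains a clopen set containing $x$. We write $\operatorname{ind}X\le0$ if $X$ is zero-dimensional at each point (the empty space is allowed), and $\operatorname{ind}X\le1$ if each point has arbitrarily small open neighborhoods $U$ with $\operatorname{ind}\partial U\le0$. The letters $\dim X$ denote covering dimension.

For example, $\operatorname{ind}\mathbb Q=0$: use intervals with irrational endpoints. Also $\operatorname{ind}\mathbb R=1$: the only clopen sets are $\emptyset$ and $\mathbb R$, and an interval has a two-point boundary. If $\operatorname{ind}X\le0$, then every subspace has $\operatorname{ind}\le0$, by intersecting clopen sets with the subspace.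

**Definition (totally disconnected).** A space is *totally disconnected* if it contains no connected set with more than one point.

If any two distinct points of $X$ are separated by a clopen set, then $X$ is totally disconnected. These conditions do not give $\operatorname{ind}X\le 0$ in general, and the space built below shows it. Inside the line, however, there is no such gap.

**Fact 1.** A subspace $S\subset\mathbb R$ that contains no nondegenerate interval has $\operatorname{ind}S\le0$. Indeed $\mathbb R\setminus S$ is then dense, and the sets $S\cap(a,b)$ with $a<b$ in $\mathbb R\setminus S$ are clopen in $S$ and form a base.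

This tells us what to aim for. A totally disconnected space that is not zero-dimensional cannot embed in $\mathbb R$.

**Definition (Polish, totally bounded, separated).** A space is *Polish* if it is separable and its topology comes from a complete metric. A metric space is *totally bounded* if for each $\delta>0$ it is covered by finitely many sets of diameter less than $\delta$; this passes to subsets. Two sets $A,B$ are *separated* if $\overline A\cap B=A\cap\overline B=\emptyset$.

The other textbook facts we use are these.

1. An uncountable closed subset of a Polish space contains a Cantor set, so it has $\mathfrak c$ points.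
2. Two distinct irreducible plane curves of degree at most $2$ meet in at most $4$ points (Bézout). Lines, circles and hyperbolas are such curves. A line meets a circle in at most $2$ points, and two circles with different centers meet in at most $2$ points. A hyperbola determines its pair of foci.
3. Two separated sets in a metric space have disjoint open neighborhoods.
4. A zero-dimensional separable metrizable space embeds in the Cantor set.
5. $\dim=\operatorname{ind}$ for separable metrizable spaces.
6. A separable metric space has at most $\mathfrak c$ closed sets. If $\kappa<\mathfrak c$, a union of at most $\kappa$ countable sets has fewer than $\mathfrak c$ points. A subset of $\mathfrak c$ of size $\mathfrak c$ is unbounded in $\mathfrak c$.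

We work in ZFC with no extra axioms; the axiom of choice is used for a transfinite recursion.

**Theorem 1.** There is a separable metric space $(X,\rho)$ with UMP that is not homeomorphic to a subspace of $\mathbb R$. Moreover $X$ is totally disconnected, and it even admits a continuous injection into $\mathbb R$.

**Theorem 2.** Let $(X,\rho)$ be any metric space with UMP.

(a) For $w\ne w'$ in $X$, the map $p\mapsto(\rho(p,w),\rho(p,w'))$ is a continuous injection $X\to\mathbb R^2$; so $|X|\le\mathfrak c$.

(b) Every sphere $\{p:\rho(p,w)=r\}$, $r>0$, has $\operatorname{ind}\le 0$. Hence $\operatorname{ind}X\le 1$, and $\dim X\le1$ if $X$ is separable. (So the space of Theorem 1 has dimension exactly $1$, the largest possible.)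

(c) If every point has a totally bounded neighborhood, then $X$ has a base of open sets with finite boundaries. If in addition $X$ is separable and any two distinct points are separated by a clopen set, then $X$ embeds in $\mathbb R$.

By Theorem 1, local total boundedness cannot be dropped in the last sentence of (c); we return to this in Section 9.

## 3. Spheres and finite families of bisectors

We prove Theorem 2 first. Part (c) is also the natural attempt at a positive answer, and it shows which hypothesis a counterexample must violate. Let $(X,\rho)$ have UMP.

**Part (a): two distances determine a point.** The map is continuous. Suppose $p\neq p'$ had the same image. Then $\rho(p,w)=\rho(p',w)$ and $\rho(p,w')=\rho(p',w')$, so $w$ and $w'$ are two different elements of $M(p,p')$, contradicting UMP. Hence the map is injective and $|X|\le|\mathbb R^2|=\mathfrak c$. (If $X$ has fewer than two points, the bound is trivial.)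

**Part (b): spheres have small clopen sets.** Let $S=\{p:\rho(p,w)=r\}$ with $r>0$, and let $z\in S$, $t>0$. We look for a clopen subset of $S$ that contains $z$ and lies in $B(z,t)$.

There is at most one $q\in S$ with $\rho(z,q)=t$. For if $q\ne q'$ were two such points, then $\rho(w,q)=r=\rho(w,q')$ and $\rho(z,q)=t=\rho(z,q')$, so $w,z\in M(q,q')$; and $w\neq z$ because $r>0$. This contradicts UMP.

If there is no such $q$, then $S\cap B(z,t)=\{p\in S:\rho(z,p)\le t\}$ is clopen in $S$.

If there is exactly one such $q$, then $q\ne z$ and $\rho(w,z)=r=\rho(w,q)$, so $M(z,q)=\{w\}$. Since $w\notin S$, no point of $S$ is equidistant from $z$ and $q$. Therefore $A=\{p\in S:\rho(p,z)<\rho(p,q)\}$ is clopen in $S$: its complement in $S$ is the open set where the reverse strict inequality holds. We have $z\in A$ and $q\notin A$. Since $q$ is the only point of $S$ at distance exactly $t$ from $z$, we get $A\cap B(z,t)=A\cap\{p\in S:\rho(z,p)\le t\}$, and this set is both open and closed in $S$. It is the required set.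

Thus $\operatorname{ind}S\le0$. Since $\partial B(w,r)\subset S$, boundaries of balls have $\operatorname{ind}\le0$, and so $\operatorname{ind}X\le1$. If $X$ is separable, $\dim X=\operatorname{ind}X\le1$. The parenthetical remark is proved in Section 9.

**Part (c): fencing off a point by finitely many bisectors.** Fix $x\in X$. For all small $\varepsilon>0$ the ball $B(x,3\varepsilon)$ is totally bounded. Fix such an $\varepsilon$ and consider the shell
$$S=\{z:\varepsilon\le\rho(x,z)\le2\varepsilon\}\subset B(x,3\varepsilon).$$
As $S$ is totally bounded, there is a finite $F\subset S$ such that every point of $S$ is at distance less than $\varepsilon/2$ from some point of $F$. Let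
$$V=B(x,2\varepsilon)\cap\bigcap_{y\in F}\{z:\rho(x,z)<\rho(y,z)\}.\tag{1}$$
This is open, because $F$ is finite. It contains $x$, because $\rho(y,x)\ge\varepsilon>0$ for $y\in F$.

First, $V\subset B(x,\varepsilon)$. If $z\in S$, some $y\in F$ has $\rho(y,z)<\varepsilon/2<\rho(x,z)$, so $z\notin V$. Thus a point of $V$ is within less than $2\varepsilon$ of $x$ and not in $S$, so it is within less than $\varepsilon$.

Second, $\partial V$ is finite. Let $z\in\partial V$. As $z\in\overline V$, we have $\rho(x,z)\le\varepsilon$ and $\rho(x,z)\le\rho(y,z)$ for all $y\in F$. As $z\notin V$ and $z\in B(x,2\varepsilon)$, some $y\in F$ must give $\rho(x,z)=\rho(y,z)$. So $z$ is the unique midpoint of $x$ and this $y$. Hence $\partial V$ has at most $|F|$ points. Letting $x$ and $\varepsilon$ vary, we obtain a base of open sets with finite boundaries.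

Now suppose that $X$ is separable and distinct points are separated by clopen sets. For each $q\in\partial V$ we have $q\neq x$; choose a clopen $C_q\ni x$ with $q\notin C_q$. The set $V\cap\bigcap_{q\in\partial V}C_q$ is open. It is also closed, because it equals $(V\cup\partial V)\cap\bigcap_{q\in\partial V} C_q$. It contains $x$ and lies in $B(x,\varepsilon)$. So $\operatorname{ind}X\le0$, and by textbook fact 4, $X$ embeds in the Cantor set, hence in $\mathbb R$. This proves (c). $\square$

Total boundedness entered only once, to make $F$ finite. Finiteness was then used to make $V$ open and to make $\partial V$ finite. If no finite $F$ is available at scale $\varepsilon$, both conclusions lose their proof. So to find a counterexample we look for a space in which a small shell contains infinitely many points far from each other.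

## 4. Boundaries that must be met, bisectors that must be avoided

Here is a way to force a subspace not to be zero-dimensional. Suppose an ambient Polish space $E$ has the property that small open sets around certain points have uncountable boundaries. If $X'\subset E$ meets every uncountable closed subset of $E$, then $X'$ meets all these boundaries, and a small clopen set of $X'$ would contradict this (the details are in Section 9). Such an $X'$ can be chosen by transfinite recursion of length $\mathfrak c$, one closed set at a time.

We want to do this while keeping UMP. If $E$ is the Euclidean plane, the two demands collide. Suppose $X\subset\mathbb R^2$ has UMP in the Euclidean metric and $u\ne v$ are in $X$. The perpendicular bisector of $u,v$ contains only one point of $X$, so it contains a closed half-line missing $X$. That half-line is an uncountable closed set that $X$ fails to meet. The same argument applies in any Polish ambient space: an uncountable bisector of two points of $X$ with only one point in $X$ contains an uncountable closed set disjoint from $X$ (remove a small open ball about that point; for some radius what remains is uncountable). So bisectors *in $E$* must be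 countable.

But then a second problem appears. With countable bisectors, a recursion of length $\mathfrak c$ cannot choose midpoints in $E$ by counting: a countable bisector offers at most countably many candidates, while the points chosen so far may forbid more than that, or the bisector may be empty.

The way out is to divide the labor between two pieces. One piece $E$ has uncountable boundaries and countable bisectors, and it makes the dimension positive. A second piece $Z$, a subset of the plane, is placed next to $E$ so that every pair of points of $E\sqcup Z$ has $\mathfrak c$ midpoints *in $Z$*. The required midpoints are taken from $Z$, where nothing has to be hit; the closed sets to be hit lie in $E$, where bisectors are thin. Then $X\subset E\sqcup Z$ is selected by recursion.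

## 5. Subsets of $\omega$ of small harmonic weight

Let $a_n=\frac1{n+1}$ for $n\in\omega$. For $G\subset\omega$ put $|G|=\sum_{n\in G}a_n$ (the *weight* of $G$; for sets of integers, bars always mean weight in this section and the next). Let
$$E=\{G\subset\omega:|G|\le\tfrac14\}.$$
Write $G|k=G\cap\{0,\dots,k-1\}$, and $G\setminus k=\{n\in G: n\ge k\}$. For $G\ne H$ let $\Delta(G,H)=\min(G\triangle H)$, the first place where they differ. Define $d(G,G)=0$ and, for $G\neq H$ with $k=\Delta(G,H)$,
$$d(G,H)=|G\setminus k|+|H\setminus k|=|G|+|H|-2\,|G|k|,\qquad\text{where } G|k=H|k.\tag{2}$$

One may picture each $G$ as a path that reads $0,1,2,\dots$ and travels the length $a_n$ exactly when $n\in G$. To go from $G$ to $H$, travel back to the point where the paths part, then out again. For example, with $G=\{7\}$, $H=\{7,15\}$ and $J=\{15\}$ we get $d(G,H)=\frac1{16}$ since $\Delta=15$, and $d(G,J)=\frac18+\frac1{16}$ since $\Delta=7$. Taking one of the sets empty in (2) gives $d(\emptyset,H)=|H|$.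

**Lemma 1.** $d$ is a metric on $E$, and $(E,d)$ is separable and complete. For $G\neq H$,
$$d(G,H)\ge a_{\Delta(G,H)},\tag{3}$$
and $|H|\le|x|+d(x,H)$ for $x,H\in E$. The map $G\mapsto|G|$ is continuous.

*Proof.* The number $\Delta(G,H)$ belongs to exactly one of $G,H$, so it contributes $a_{\Delta(G,H)}$ to (2). This gives (3), and $d(G,H)>0$.

*Triangle inequality.* It is trivial if two of the three points coincide. Let $G,H,J$ be distinct, $k_1=\Delta(G,H)$, $k_2=\Delta(H,J)$, $k_3=\Delta(G,J)$. By the second form of (2), the inequality $d(G,J)\le d(G,H)+d(H,J)$ reads
$$|G|+|J|-2\,|G|k_3|\le |G|+2|H|+|J|-2\,|H|k_1|-2\,|H|k_2|,$$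
that is, $|H|k_1|+|H|k_2|\le|H|+|G|k_3|$. Let $m=\min(k_1,k_2)$. All three sets agree below $m$, so $m\le k_3$. One of the two terms on the left is $|H|m|=|G|m|\le|G|k_3|$, and the other is at most $|H|$.

*Separable.* If $G\neq G|m$, then $d(G|m,G)=|G\setminus m|$, which tends to $0$ as $m\to\infty$. So the countably many finite sets in $E$ are dense.

*Complete.* Let $(G_j)$ be Cauchy. By (3), $\Delta(G_i,G_j)\to\infty$ as $i,j\to\infty$ along unequal pairs, so membership of each fixed $n$ in $G_j$ is eventually constant; let $G$ be the coordinatewise limit. Each finite partial sum of $|G|$ is a partial sum of $|G_j|$ for large $j$, so $|G|\le\frac14$ and $G\in E$. Suppose $d(G_i,G_j)\le\varepsilon$ for $i,j\ge N$. Fix $j\ge N$ with $G_j\neq G$ and let $k=\Delta(G_j,G)$. For all large $i$ we have $G_i|(k+1)=G|(k+1)$, hence $\Delta(G_j,G_i)=k$ and $|G_j\setminus k|+|G_i\setminus k|\le\varepsilon$. So $|G_j\setminus k|\le\varepsilon$, and passing to the limit in finite partial sums, $|G\setminus k|\le\varepsilon$. Thus $d(G_j,G)\le2\varepsilon$ for all $j\ge N$.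

Finally $|H|=d(\emptyset,H)\le d(\emptyset,x)+d(x,H)=|x|+d(x,H)$, and $|\cdot|=d(\emptyset,\cdot)$ is continuous. $\square$

So $E$ is Polish, and every uncountable closed subset of $E$ has $\mathfrak c$ points.

Let us look at shells and boundaries near $\emptyset$. Let $0<\varepsilon\le\frac18$. Because the harmonic series diverges and its terms tend to $0$, for each large $n$ there is a block $G_n=\{n,n+1,\dots,l_n\}$ of weight in $[\varepsilon,2\varepsilon]$. For $n<n'$ we have $\Delta(G_n,G_{n'})=n$, so $d(G_n,G_{n'})=|G_n|+|G_{n'}|\ge2\varepsilon$. The shell of $\emptyset$ at scale $\varepsilon$ therefore contains infinitely many points at mutual distance at least $2\varepsilon$, just what we looked for at the end of Section 3.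

Next let $U=\{G\in E:|G|<r\}=B_d(\emptyset,r)$ with $0<r<\frac14$. Its closure is contained in $\{|G|\le r\}$, so $\partial U\subset\{|G|=r\}$. If $G$ is infinite and $|G|=r$, then $G|m\in U$ converges to $G$, so $G\in\partial U$. If $G$ is finite and $|G|=r$, then any $H$ with $d(G,H)<a_{\max G}$ has $\Delta(G,H)>\max G$ by (3), so $H\supset G$ and $|H|\ge r$; thus $G\notin\partial U$. So $\partial U$ consists of the infinite sets of weight exactly $r$. The next lemma says that boundaries of this kind are always uncountable. Its idea: from a finite set in $U$, keep adding consecutive integers. Weights in $U$ are bounded and the harmonic series diverges, so at some step we must leave $U$; that step is tiny. Skip it, and continue. The limit is approached from inside and from outside. In every round there is one free binary choice, which lets us run Cantor's diagonal argument.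

**Lemma 2.** Let $x\in E$, $r>0$, $|x|+r<\frac14$, and let $U$ be open in $E$ with $x\in U\subset B_d(x,r)$. Then $\partial U$ is uncountable.

*Proof.* Let $g_0,g_1,\dots\in E$ be any sequence. We find $G\in\partial U$ with $G\ne g_j$ for all $j$; this shows that no sequence lists $\partial U$. By Lemma 1, every $H\in U$ has $|H|<|x|+r$.

**Start.** Choose $m_0$ so large that $F_0:=x|m_0\in U$ and $a_{m_0}<\frac14-|x|-r$. This is possible because $x|m\to x$.

**Round $j$.** We are given a finite $F_j\in U$ with $F_j\subset\{0,\dots,m_j-1\}$ and $m_j\ge m_0$.

*The free choice.* For $n\ge m_j$ the set $F_j\cup\{n\}$ has weight less than $|x|+r+a_{m_0}<\frac14$, so it is in $E$, and $d(F_j,F_j\cup\{n\})=a_n\to0$. Choose $n=n_j\ge m_j$ with $F_j\cup\{n\}\in U$. Put $F'=F_j$ if $n\in g_j$, and $F'=F_j\cup\{n\}$ if $n\notin g_j$. In both cases $F'\in U$.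

*The run to the exit.* Since $\sum a_i=\infty$ and weights in $U$ are bounded, there is a least $l=l_j\ge n+1$ with $F'\cup\{n+1,\dots,l\}\notin U$. Put
$$F_{j+1}=F'\cup\{n+1,\dots,l-1\},\qquad m_{j+1}=l+1 .$$
By minimality of $l$ (or because $F'\in U$, if $l=n+1$), $F_{j+1}\in U$. The set $F_{j+1}\cup\{l\}$ has weight less than $|x|+r+a_l<\frac14$, since $l\ge m_0$. So it lies in $E$, hence in $E\setminus U$, and its distance from $F_{j+1}$ is $a_l$. Also $F_{j+1}\subset\{0,\dots,m_{j+1}-1\}$, so the next round can start. Note that $l_j\notin F_{j+1}$, and that later rounds only add integers $\ge m_{j+1}$.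

**The limit.** Let $G=\bigcup_jF_j$. Then $G|m_j=F_j$, so $|G|\le|x|+r<\frac14$ and $G\in E$. If $F_j\ne G$, then $k=\Delta(F_j,G)=\min(G\setminus F_j)\ge m_j$, so $F_j\setminus k=\emptyset$ and $d(F_j,G)=|G\setminus F_j|=|G\setminus m_j|\to0$. Hence $G\in\overline U$. Moreover $F_{j+1}\cup\{l_j\}\in E\setminus U$ is at distance at most $a_{l_j}+d(F_{j+1},G)\to0$ from $G$, so $G\in\overline{E\setminus U}$. Therefore $G\in\partial U$. Finally $n_j<m_{j+1}$ gives $n_j\in G\iff n_j\in F_{j+1}\iff n_j\notin g_j$, so $G\neq g_j$. $\square$

## 6. Adding a chord length to make bisectors countable

The metric $d$ itself has uncountable bisectors. Take $u=\{11\}$ and $v=\{19,29\}$, both of weight $\frac1{12}=\frac1{20}+\frac1{30}$. For every $A\subset\{2^j-1:j\ge4\}$ we have $|A|\le\sum_{j\ge4}2^{-j}=\frac18$, so $p=\{7\}\cup A\in E$. Here $\Delta(p,u)=\Delta(p,v)=7$, so $d(p,u)=|p|+\frac1{12}=d(p,v)$. There are uncountably many such $A$.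

This defect has a useful feature: for given $u,v$ the difference $d(p,u)-d(p,v)$ takes only countably many values, because the weight $|p|$ cancels. So it is enough to add to $d$ a second, geometric term whose differences take each value only finitely often.

Let $\tau(G)=\sum_{n\in G}3^{-n}\in[0,\frac32]$. It is injective on $E$: if $k=\Delta(G,H)$ with $k\in G$, then $\tau(G)-\tau(H)\ge3^{-k}-\sum_{n>k}3^{-n}=\frac12 3^{-k}>0$. It is $d$-continuous: if $d(G_j,G)\to0$ with $G_j\neq G$, then $\Delta(G_j,G)\to\infty$ by (3), and $|\tau(G_j)-\tau(G)|\le\sum_{n\ge\Delta(G_j,G)}3^{-n}\to0$.

Let $\Gamma\subset\mathbb R^2$ be the circle with center $0$ and radius $\frac14$, and let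
$$\theta(G)=\tfrac14(\cos\tau(G),\sin\tau(G))\in\Gamma .$$
As $\frac32<2\pi$, $\theta:E\to\Gamma$ is a continuous injection. On $E$ put
$$\rho(G,H)=d(G,H)+|\theta(G)-\theta(H)|.\tag{4}$$
(For points of the plane, bars denote Euclidean length.) This is a metric. Since $\rho\ge d$ and $\theta$ is $d$-continuous, it induces the same topology as $d$. Also, $d\le|G|+|H|\le\frac12$ and a chord of $\Gamma$ has length at most $\frac12$, so
$$\rho(G,H)\le1,\qquad|\theta(G)-\theta(H)|\le\rho(G,H)\qquad(G,H\in E).\tag{5}$$

**Lemma 3.** For $u\ne v$ in $E$ and $c\in\mathbb R$, the set $N(u,v,c)=\{p\in E:\rho(p,u)-\rho(p,v)=c\}$ is countable.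

*Proof.* For $p\neq u,v$, (2) gives
$$d(p,u)-d(p,v)=|u|-|v|-2\,\bigl|u|\Delta(p,u)\bigr|+2\,\bigl|v|\Delta(p,v)\bigr|,$$
which takes only countably many values as $p$ varies, since $\Delta(p,u)$ and $\Delta(p,v)$ are integers. If this difference equals $e$ and $p\in N(u,v,c)$, then $|\theta(p)-\theta(u)|-|\theta(p)-\theta(v)|=c-e$. So it suffices that for each real $c'$ only finitely many $p\in E$ satisfy $|\theta(p)-\theta(u)|-|\theta(p)-\theta(v)|=c'$.

Let $a=\theta(u)$, $b'=\theta(v)$; these are distinct. The set $\{q\in\mathbb R^2:|q-a|-|q-b'|=c'\}$ is

- a line if $c'=0$;
- contained in a hyperbola with foci $a,b'$ if $0<|c'|<|a-b'|$;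
- contained in the line through $a,b'$ if $|c'|=|a-b'|$;
- empty if $|c'|>|a-b'|$.

A line meets $\Gamma$ in at most $2$ points. A hyperbola is an irreducible conic different from $\Gamma$, so it meets $\Gamma$ in at most $4$ points. As $\theta$ is injective, at most $4$ points $p$ remain for each $c'$. $\square$

## 7. A planar annex that supplies midpoints

Let $b=(1,0)$ and
$$Z=\{z\in\mathbb R^2:|z|>3,\ |z|\notin\mathbb Q,\ |z-b|\notin\mathbb Q\}.$$
Let $W=E\sqcup Z$. Extend $\theta$ to $W$ by $\theta(z)=z$ for $z\in Z$. Since $\theta(E)\subset\Gamma$ and $|z|>3$ on $Z$, the map $\theta:W\to\mathbb R^2$ is injective. Extend $\rho$ by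
$$\rho(z,z')=|z-z'|,\qquad\rho(e,z)=\rho(z,e)=1+|\theta(e)-z|\qquad(e\in E,\ z,z'\in Z).\tag{6}$$

**Step 1. $(W,\rho)$ is a separable metric space in which $E$ and $Z$ are clopen.** The purpose is to check the mixed triangle inequalities. For $e,e'\in E$ and $z\in Z$, (5) gives
$$|\rho(e,z)-\rho(e',z)|\le|\theta(e)-\theta(e')|\le\rho(e,e'),\qquad\rho(e,e')\le1<\rho(e,z)+\rho(z,e').$$
For $e\in E$ and $z,z'\in Z$,
$$|\rho(e,z)-\rho(e,z')|\le|z-z'|=\rho(z,z')\le|z-\theta(e)|+|\theta(e)-z'|\le\rho(e,z)+\rho(e,z').$$
So $\rho$ is a metric. As $\rho(e,z)>1$ always, $E$ and $Z$ are clopen, and both are separable. For later use,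
$$|\theta(e)-z|>3-\tfrac14>1\qquad(e\in E,\ z\in Z).\tag{7}$$

**Step 2. $Z$ is zero-dimensional.** This is why countably many circles were removed; it will keep $X$ totally disconnected. Let $z\in Z$ and let $\bar z$ be its reflection in the $x$-axis. For rationals $s<|z|<s'$ and $t<|z-b|<t'$ the set
$$\{p\in Z:s<|p|<s',\ t<|p-b|<t'\}=\{p\in Z:s\le|p|\le s',\ t\le|p-b|\le t'\}$$
is clopen in $Z$. As the rational intervals shrink to $|z|$ and $|z-b|$, the compact sets $\{p\in\mathbb R^2:s\le|p|\le s',\ t\le|p-b|\le t'\}$ decrease to the intersection of two circles with centers $0$ and $b$, which is $\{z,\bar z\}$. By compactness, for any $\varepsilon>0$ they are eventually contained in $B(z,\varepsilon)\cup B(\bar z,\varepsilon)$. If $z=\bar z$, we have a clopen neighborhood of $z$ in $B(z,\varepsilon)$. If $z\neq\bar z$, take $\varepsilon<|z-\bar z|/2$; the two balls are disjoint, so the part of the clopen set in $B(z,\varepsilon)$ is open, and it is closed in $Z$ because the rest, the part in $B(\bar z,\varepsilon)$, is also open.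

**Step 3. The bisectors in $W$.** For $u\neq v$ in $W$, let $L(u,v)$ be the perpendicular bisector line of $\theta(u),\theta(v)$ in $\mathbb R^2$, and let $M(u,v)$ be taken in $W$.

1. If $u,v\in E$, then $M(u,v)\cap Z=L(u,v)\cap Z$, because the summands $1$ in (6) cancel, and $M(u,v)\cap E=N(u,v,0)$ is countable by Lemma 3.
2. If $u,v\in Z$, then $M(u,v)\cap Z=L(u,v)\cap Z$, and $M(u,v)\cap E=\{e\in E:\theta(e)\in L(u,v)\}$ has at most $2$ points, because a line meets $\Gamma$ in at most $2$ points and $\theta$ is injective.
3. If $u\in E$ and $v\in Z$, then $M(u,v)\cap E=\emptyset$, since $\rho(e,u)\le1<\rho(e,v)$ for $e\in E$. And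
$$M(u,v)\cap Z=Z\cap\{q\in\mathbb R^2:|v-q|-|\theta(u)-q|=1\},$$
which is $Z$ intersected with one branch of a hyperbola with foci $\theta(u),v$, because $0<1<|\theta(u)-v|$ by (7).

So $M(u,v)\cap E$ is always countable. Moreover $|M(u,v)\cap Z|=\mathfrak c$ in all cases. Indeed, let $C$ be the line or the hyperbola branch in question. It is connected and unbounded, so $|\cdot|$ takes on $C$ every sufficiently large value, and $C$ has $\mathfrak c$ points outside $\{|q|\le3\}$. From these we remove the points on the countably many circles $|q|=s$ or $|q-b|=s$ with $s$ rational; $C$ meets each of them in at most $4$ points. What remains has $\mathfrak c$ points.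

## 8. Adding one point at a time

We will build $X$ as an increasing union of sets of size less than $\mathfrak c$. At each stage, bisectors must contain at most one chosen point. When we later look for a midpoint of $x,y$ in $Z$, we must not be forced onto another bisector that already has its midpoint. If two bisector lines coincided, we would be stuck. So we keep track of a second condition. For $Y\subset W$ consider:

- **(A)** $|M(u,v)\cap Y|\le1$ for all distinct $u,v\in Y$;
- **(B)** $L(u,v)\neq L(u',v')$ for distinct unordered pairs $\{u,v\}\ne\{u',v'\}$ of distinct points of $Y$.

**Lemma 4.** Let $Y\subset W$, $|Y|<\mathfrak c$, satisfy (A) and (B).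

(i) If $K\subset E$ is closed and uncountable, there is $p\in K$ such that $Y\cup\{p\}$ satisfies (A) and (B).

(ii) If $x\neq y$ are in $Y$, there is $p\in M(x,y)$ such that $Y\cup\{p\}$ satisfies (A) and (B).

*Proof.* **Step 1. A list of the ways to fail.** Let $p\in W\setminus Y$ and suppose $Y\cup\{p\}$ violates (A) or (B). We claim that one of the following holds:

1. $p\in M(u,v)$ for some distinct $u,v\in Y$ with $M(u,v)\cap Y\neq\emptyset$;
2. for some distinct $u,w,w'\in Y$ we have $w,w'\in M(p,u)$, that is, $\rho(p,w)=\rho(u,w)$ and $\rho(p,w')=\rho(u,w')$;
3. $L(p,u)=L(v,v')$ for some $u,v,v'\in Y$ with $v\neq v'$.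

If (A) fails, some pair in $Y\cup\{p\}$ has two midpoints in $Y\cup\{p\}$. If the pair is in $Y$, then, as $Y$ satisfies (A), one midpoint is $p$ and the other is in $Y$: case 1. If the pair is $\{p,u\}$ with $u\in Y$, the two midpoints differ from $p$ and $u$, so they are in $Y$: case 2. If (B) fails, two different pairs have the same line, and at least one pair contains $p$. If only one does, we have case 3. If both do, then $L(p,u)=L(p,u')$ with $u\neq u'$ in $Y$; reflecting $\theta(p)$ in this line gives $\theta(u)=\theta(u')$, which is impossible as $\theta$ is injective.

In case 3, $\theta(p)$ is the reflection of $\theta(u)$ in $L(v,v')$, so $p$ is determined by $u,v,v'$.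

**Step 2. What has to be counted.** There are fewer than $\mathfrak c$ (or finitely many) pairs and triples from $Y$. If each choice of pair or triple in cases 1–3 excludes only countably many candidates $p$, then altogether fewer than $\mathfrak c$ candidates are excluded. Case 3 excludes at most one $p$ for each choice. So it remains to find $\mathfrak c$ candidates and to treat cases 1 and 2.

**Step 3. Part (i).** If $K\cap Y\neq\emptyset$, take $p\in K\cap Y$; then $Y\cup\{p\}=Y$. Otherwise the candidates are all $p\in K$, and $|K|=\mathfrak c$.

*Case 1.* $p\in M(u,v)\cap E$, which is countable by Section 7.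

*Case 2.* If $w,w'\in E$, subtracting the two equations gives $p\in N(w,w',\rho(u,w)-\rho(u,w'))$, a countable set by Lemma 3. Otherwise one of them, say $w$, is in $Z$, and by (6) $|\theta(p)-w|=\rho(u,w)-1$. So $\theta(p)$ lies on a circle with center $w\neq0$ (or the set is a point or empty). Such a set meets $\Gamma$, a circle with center $0$, in at most $2$ points. As $\theta$ is injective, at most $2$ points $p$ are excluded.

**Step 4. Part (ii).** If $M(x,y)\cap Y\neq\emptyset$, take $p$ in it. Otherwise the candidates are the $p\in M(x,y)\cap Z$. There are $\mathfrak c$ of them, and none is in $Y$.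

*Case 1.* Since $M(u,v)\cap Y\neq\emptyset=M(x,y)\cap Y$, we have $\{u,v\}\neq\{x,y\}$. By Section 7, $M(x,y)\cap Z$ is contained in the line $L(x,y)$ or in a hyperbola with foci $\theta(x),\theta(y)$, and $M(u,v)\cap Z$ is contained in the line $L(u,v)$ or in a hyperbola with foci $\theta(u),\theta(v)$. If both are lines, they are different by (B). If both are hyperbolas, they are different, because a hyperbola determines its foci and $\theta$ is injective. A line is never a hyperbola. In every case we have two distinct irreducible curves of degree at most $2$, so at most $4$ points $p$ are excluded.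

*Case 2.* As $p\in Z$, the equation $\rho(p,w)=\rho(u,w)$ puts $p$ on a circle centered at $\theta(w)$ (of radius $\rho(u,w)$ if $w\in Z$, and $\rho(u,w)-1$ if $w\in E$; it may be a point or empty), and likewise for $w'$. The centers $\theta(w)\neq\theta(w')$ differ, so at most $2$ points $p$ are excluded. $\square$

**The recursion.** Call an ordinal $\lambda+n$ ($\lambda$ zero or a limit, $n\in\omega$) even or odd according to $n$. By fact 6, $E$ has at most $\mathfrak c$ closed subsets. Fix a surjection $\alpha\mapsto K_\alpha$ from the even ordinals $<\mathfrak c$ onto the set of all uncountable closed subsets of $E$. As $|\mathfrak c\times\mathfrak c\times\mathfrak c|=\mathfrak c$, we may also fix a map $\alpha\mapsto(\beta_\alpha,\gamma_\alpha)$ from the odd ordinals $<\mathfrak c$ to $\mathfrak c\times\mathfrak c$ that takes each value $\mathfrak c$ many times, hence unboundedly often.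

Choose $p_\alpha$, $\alpha<\mathfrak c$, by recursion so that $X_\alpha=\{p_\beta:\beta<\alpha\}$ always satisfies (A) and (B). Note $|X_\alpha|\le|\alpha|<\mathfrak c$, and $X_0=\emptyset$.

- If $\alpha$ is even, use Lemma 4(i) to choose $p_\alpha\in K_\alpha$ such that $X_\alpha\cup\{p_\alpha\}$ satisfies (A) and (B).
- If $\alpha$ is odd, $\beta_\alpha,\gamma_\alpha<\alpha$ and $x=p_{\beta_\alpha}\neq y=p_{\gamma_\alpha}$, use Lemma 4(ii) to choose $p_\alpha\in M(x,y)$ such that $X_\alpha\cup\{p_\alpha\}$ satisfies (A) and (B).
- If $\alpha$ is odd and the previous item does not apply, put $p_\alpha=p_0$.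

A failure of (A) or (B) involves only finitely many points, so both conditions pass to unions of chains. Hence the recursion does not break down at limits, and $X=\{p_\alpha:\alpha<\mathfrak c\}$ satisfies (A).

**$X$ has UMP and is separable.** Let $x=p_\beta\neq y=p_\gamma$ be in $X$. There is an odd $\alpha>\max(\beta,\gamma)$ with $(\beta_\alpha,\gamma_\alpha)=(\beta,\gamma)$, and then $p_\alpha\in M(x,y)\cap X$. By (A), $|M(x,y)\cap X|=1$. So $(X,\rho)$ has UMP. It is separable as a subspace of the separable metric space $W$. By the even stages, $X$ meets every uncountable closed subset of $E$.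

## 9. Totally disconnected but not zero-dimensional

Let $X'=X\cap E$, a clopen subset of $X$. The topologies of $d$ and $\rho$ on $E$ agree, so we may use $d$.

**Step 1. A starting point of small weight.** We need $x\in X'$ to which Lemma 2 applies. The set $\{G\in E:|G|\le\frac18\}$ is closed by Lemma 1, and it is uncountable because it contains every subset of $\{2^j-1:j\ge4\}$, as computed in Section 6. So $X'$ meets it. Fix $x\in X'$ with $|x|\le\frac18$ and $0<r<\frac18$; then $|x|+r<\frac14$.

**Step 2. $X'$ is not zero-dimensional at $x$.** Suppose $V$ is clopen in $X'$ and $x\in V\subset B_d(x,r)$. Then $V$ and $X'\setminus V$ are separated in $E$: a point of $X'\setminus V$ in the closure of $V$ would contradict that $V$ is closed in $X'$, and symmetrically, using that $V$ is open in $X'$. By fact 3 there are disjoint open sets $\tilde U\supset V$ and $\tilde V\supset X'\setminus V$ in $E$, and after replacing $\tilde U$ by $\tilde U\cap B_d(x,r)$ we may take $\tilde U\subset B_d(x,r)$. The boundary $\partial\tilde U$ is disjoint from $\tilde U$, which is open, and from $\tilde V$, which is open and disjoint from $\tilde U$. So $\partial\tilde U$ is disjoint from $\tilde U\cup\tilde V\supset X'$.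 But $\partial\tilde U$ is closed in $E$, and it is uncountable by Lemma 2, so $X'$ meets it. This is a contradiction.

**Step 3. $X'$ contains no nondegenerate connected set.** The map $G\mapsto1_G$ from $E$ to the Cantor set $\{0,1\}^\omega$ is injective, and it is continuous because $d(G_j,G)\to0$ with $G_j\neq G$ forces $\Delta(G_j,G)\to\infty$. A connected subset of $X'$ with two points would have a connected image with two points in $\{0,1\}^\omega$, which is impossible.

**Step 4. $X$ does not embed in $\mathbb R$.** If it did, $X'$ would be homeomorphic to some $S\subset\mathbb R$. By Step 3, $S$ contains no nondegenerate interval, so $\operatorname{ind}S\le0$ by Fact 1. This contradicts Step 2.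

**Step 5. A continuous injection into $\mathbb R$, and clopen separation.** The map $\tau$ sends $X'$ continuously and injectively into the Cantor set
$$\Bigl\{\sum_n\varepsilon_n3^{-n}:\varepsilon_n\in\{0,1\}\Bigr\}\subset[0,\tfrac32].$$
The space $X\cap Z$ is separable metrizable and zero-dimensional by Section 7, so it embeds in a Cantor set contained in $[2,3]$. As $X'$ and $X\cap Z$ are clopen in $X$, the two maps together form a continuous injection of $X$ into $[0,\frac32]\cup[2,3]\subset\mathbb R$. Its image lies in the union of two disjoint Cantor sets, a zero-dimensional space. Two distinct points of $X$ have distinct images, these are separated by a clopen set, and its preimage is a clopen set separating the two points of $X$. In particular $X$ is totally disconnected. This completes the proof of Theorem 1, and the answer to the question is **no**. $\blacksquare$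

**The dimension of $X$.** By Step 2, the subspace $X'$ of $X$ is not zero-dimensional, so $X$ is not zero-dimensional. By Theorem 2(b), $\operatorname{ind}X=\dim X=1$, the largest value that a separable space with UMP can have. This proves the parenthetical remark in Theorem 2(b).

**Total boundedness in Theorem 2(c).** The space $X$ is separable with UMP, and any two distinct points are separated by a clopen set (Step 5), but $X$ does not embed in $\mathbb R$. So local total boundedness cannot be dropped in the last sentence of (c). We can even see where the proof in Section 3 fails for this $X$. Let $x\in X'$ with $|x|\le\frac18$ and $0<\varepsilon<\frac18$. Suppose the shell $S=\{z\in X:\varepsilon\le\rho(x,z)\le2\varepsilon\}$ had a finite subset $F$ with every point of $S$ at distance less than $\varepsilon/2$ from $F$. The argument around (1) used nothing more than such an $F$ together with clopen separation, so it would give a clopen set in $X$ that contains $x$ and lies in $B_\rho(x,\varepsilon)$. Intersected with $X'$, it would be a clopen subset of $X'$ inside $B_d(x,\varepsilon)$, since $\rho\ge d$ on $E$. Step 2 with $r=\varepsilon$ excludes this. Hence at every such $x$, and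 for every $\varepsilon<\frac18$, no finite $F$ exists.
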